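# Dominating reals and the Grothendieck property of ground-model Boolean algebras

## 1. Boolean algebras, Stone spaces, measures

Let $\mathcal A$ be a Boolean algebra with operations $\wedge,\vee,\neg$ and constants $0,1$. We write $a\setminus b=a\wedge\neg b$ and $a\,\triangle\, b=(a\setminus b)\vee(b\setminus a)$. The **Stone space** $St(\mathcal A)$ is the set of ultrafilters on $\mathcal A$, with basic sets $[A]=\{u: A\in u\}$ for $A\in\mathcal A$. It is compact and Hausdorff, and its clopen sets are exactly the sets $[A]$, so $\mathcal A$ is isomorphic to the algebra of clopen subsets of $St(\mathcal A)$.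

*Example.* Let $FC$ be the algebra of finite and cofinite subsets of $\omega$. Its ultrafilters are the principal ones, one for each $n\in\omega$, and the ultrafilter of all cofinite sets. So $St(FC)$ is a convergent sequence together with its limit.

An **atom** of $\mathcal A$ is a non-zero element with nothing strictly between it and $0$. If $x$ is an atom, then exactly one ultrafilter contains $x$, namely $\{a:x\le a\}$, so $[x]$ is a single isolated point. In $FC$ the atoms are the singletons. The algebra of clopen subsets of $2^\omega$ has no atoms.

The algebra $\mathcal A$ is **$\sigma$-complete** if every countable subset of $\mathcal A$ has a supremum. For example, $\mathcal P(\omega)$ is $\sigma$-complete. $FC$ is not: the singletons $\{2k\}$ have no least upper bound, since an upper bound in $FC$ is a cofinite set containing all even numbers, and we may remove one odd number from it.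

A **measure** on $\mathcal A$ is a finitely additive, finite, signed function $\mu:\mathcal A\to\mathbb R$. "Finite" here means bounded: $\sup_{A\in\mathcal A}|\mu(A)|<\infty$.

*Examples.* If $x$ is an atom, put $\delta_x(a)=1$ if $x\le a$ and $\delta_x(a)=0$ otherwise. This is a measure: an atom below $a\vee b$ is below $a$ or below $b$, and not below both if $a\wedge b=0$. On the other hand, put $\mu(F)=|F|$ and $\mu(\omega\setminus F)=-|F|$ for finite $F$. This is finitely additive on $FC$ and real-valued, but not bounded. We do not call it a measure.

**Extension theorem (recalled).** Every measure $\mu$ on $\mathcal A$ extends uniquely to a regular Borel $\sigma$-additive finite signed measure $\widehat\mu$ on $St(\mathcal A)$, in the sense that $\widehat\mu([A])=\mu(A)$.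

Regular means: for every Borel $E$ and $\varepsilon>0$ there are a compact $F$ and an open $O$ with $F\subseteq E\subseteq O$ and $|\widehat\mu|(O\setminus F)<\varepsilon$, where $|\widehat\mu|$ is the total variation. For example, if $x$ is an atom, $\widehat{\delta_x}$ is the unit point mass at the single point of $[x]$. We shall need the extension in one more situation.

**Lemma A.** Let $\lambda$ be a non-negative measure on $\mathcal A$.

(a) $\widehat\lambda$ is non-negative.

(b) Let $a\in\mathcal A$ and $\mu(B)=\lambda(B\wedge a)-\lambda(B\setminus a)$. Then $\mu$ is a measure, $|\mu(B)|\le\lambda(B)$ for all $B\in\mathcal A$, and for every Borel $E$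
$$\widehat\mu(E)=\widehat\lambda(E\cap[a])-\widehat\lambda(E\setminus[a]). \tag{1}$$

*Proof.* (a) Let $E$ be Borel and $\varepsilon>0$. Choose $F\subseteq E\subseteq O$ as in the definition of regularity. Cover the compact set $F$ by finitely many clopen subsets of $O$; their union is some $[A]$ with $F\subseteq[A]\subseteq O$. Then $E\,\triangle\,[A]\subseteq O\setminus F$, so $|\widehat\lambda(E)-\lambda(A)|<\varepsilon$ and $\widehat\lambda(E)>\lambda(A)-\varepsilon\ge-\varepsilon$. Let $\varepsilon\to0$.

(b) Finite additivity is clear, and $|\mu(B)|\le\lambda(B\wedge a)+\lambda(B\setminus a)=\lambda(B)$. The right side of (1) is a $\sigma$-additive finite signed measure of $E$. Its variation is at most $\widehat\lambda$, so it is regular. On $E=[B]$ it equals $\mu(B)$. By uniqueness it is $\widehat\mu$. $\square$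

## 2. Three ways for measures to tend to zero

Let $\langle\mu_n:n\in\omega\rangle$ be a sequence of measures on $\mathcal A$. It is

- **bounded** if $\sup_{A\in\mathcal A}\sup_{n\in\omega}|\mu_n(A)|<\infty$;
- **pointwise null** if $\mu_n(A)\to0$ for every $A\in\mathcal A$;
- **weakly\* null** if it is bounded and pointwise null;
- **weakly null** if $\widehat\mu_n(B)\to0$ for every Borel set $B\subseteq St(\mathcal A)$.

*Examples on $FC$.* Let $\mu_n=\delta_{\{2n\}}-\delta_{\{2n+1\}}$. A finite or cofinite set contains both or neither of $2n,2n+1$ for all large $n$, so $\mu_n(A)=0$ for large $n$. Since $|\mu_n|\le1$, the sequence is weakly\* null. It is not weakly null: the set $U$ of points of $St(FC)$ given by the even numbers is open, and $\widehat\mu_n(U)=1$ for all $n$. The sequence $n\mu_n$ is pointwise null and not bounded. The sequence $\frac1{n+1}\mu_n$ is weakly null.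

The algebra $\mathcal A$ has the **Nikodym property** if every pointwise null sequence of measures on $\mathcal A$ is weakly\* null. It has the **Grothendieck property** if every weakly\* null sequence of measures on $\mathcal A$ is weakly null.

*Examples.* A finite algebra has both properties: there are only finitely many elements to bound, and every subset of the finite Stone space is clopen. $FC$ has neither, by the sequences just given. We recall without proof that every $\sigma$-complete Boolean algebra, for instance $\mathcal P(\omega)$, has both.

## 3. Two models and the question

Throughout, $V\subseteq W$ are transitive models of ZFC with the same ordinals; the case to keep in mind is a forcing extension $W=V[G]$.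

Let $\mathcal A\in V$ be a Boolean algebra. In $W$ it is still a Boolean algebra with the same elements. Finite subsets of $\mathcal A$ are the same in $V$ and $W$, so "atom" and "finite join of atoms" mean the same in both models. A measure on $\mathcal A$ in $V$ is still a finitely additive bounded function in $W$, so it is still a measure. The Stone space, by contrast, is computed afresh in $W$: there may be new ultrafilters and new open sets. Moreover $\sigma$-completeness may be lost.

*Example.* Let $r\subseteq\omega$ be in $W\setminus V$. In $W$ the countable family $\{\{k\}:k\in r\}$ has no supremum in $\mathcal P(\omega)\cap V$. Indeed, an upper bound $B\in V$ contains $r$ and differs from $r$, so we can remove a point of $B\setminus r$ and get a smaller upper bound in $V$.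

So in $W$ the theorem on $\sigma$-complete algebras no longer applies to $\mathcal P(\omega)\cap V$, and one must ask what survives.

A function $d\in\omega^\omega\cap W$ is a **dominating real** over $V$ if for every $f\in\omega^\omega\cap V$ we have $f(n)\le d(n)$ for all but finitely many $n$.

A function $d:K\to\omega$ in $W$, with $K\subseteq\omega$ infinite, is **eventually different over $V$** if for every $g\in\omega^\omega\cap V$ we have $d(n)\ne g(n)$ for all but finitely many $n\in K$. If $K=\omega$ we call it total, and in general partial.

*Examples.* A dominating real $d$ is eventually different: if $g\in V$ then $g+1\in V$, so $d(n)\ge g(n)+1>g(n)$ for almost all $n$. Next, suppose $\omega^\omega\cap V$ is countable in $W$, say $\omega^\omega\cap V=\{f_0,f_1,\dots\}$. Then $d(n)=\max_{i\le n}f_i(n)$ is a dominating real. Let $d'(n)$ be the least number in $\{0,\dots,n+1\}$ that is not among the $n+1$ numbers $f_0(n),\dots,f_n(n)$. Then $d'$ is eventually different, since $d'(n)\ne f_i(n)$ for $n\ge i$. It is not dominating, since $d'(n)\le n+1$.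

A notion of forcing $\mathbb P$ **adds dominating reals and preserves the Grothendieck property of ground model $\sigma$-complete Boolean algebras** if its maximal condition forces both of the following:

(i) there is a dominating real over $V$;

(ii) every Boolean algebra $\mathcal A\in V$ which is $\sigma$-complete in $V$ has the Grothendieck property.

**Question.** Does there exist a notion of forcing adding dominating reals and preserving the Grothendieck property of ground model $\sigma$-complete Boolean algebras?

The question is posed as open in "Convergence of Measures on Boolean Algebras and Cardinal Characteristics of the Continuum". The background given there is that forcings adding dominating reals, such as Laver forcing, destroy the Nikodym property of infinite ground model Boolean algebras. The question is whether the Grothendieck property can behave differently. It cannot.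

**Theorem 1.** If $W$ contains a (possibly partial) eventually different function over $V$, then no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck property in $W$.

**Corollary 2.** No forcing adds dominating reals and preserves the Grothendieck property of ground model $\sigma$-complete Boolean algebras. If $\mathbb P$ forces a dominating real, it forces that no infinite Boolean algebra from $V$ has the Grothendieck property.

*Proof of Corollary 2 from Theorem 1.* A dominating real in $V[G]$ is an eventually different function. So Theorem 1 applies to every infinite $\mathcal A\in V$, in particular to $\mathcal P(\omega)\cap V$, which is $\sigma$-complete in $V$. Hence (ii) fails whenever (i) holds. $\square$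

## 4. Why point masses are too crude

On $FC$, differences of point masses did everything. We try them on $\mathcal P(\omega\times\omega)\cap V$, which is isomorphic to $\mathcal P(\omega)\cap V$. We let a dominating real $d$ choose where in the $n$-th row the masses sit:
$$\mu_n=\delta_{(n,d(n))}-\delta_{(n,d(n)+1)} .$$
This is not pointwise null. The checkerboard set $\{(n,j): j\text{ even}\}$ belongs to $V$, and $\mu_n$ takes the value $\pm1$ on it for every $n$.

The trouble is already visible inside one row in $V$: the sequence $\delta_{(n,j)}-\delta_{(n,j+1)}$ does not tend to $0$ on elements of $V$ as $j\to\infty$, so moving far out along the row gains nothing. No other choice of points helps. If $x_j\ne y_j$ are points of $\omega$, then $\langle\delta_{x_j}-\delta_{y_j}\rangle_j$ is never pointwise null on $\mathcal P(\omega)$. To see this, suppose it is. Testing on the singleton $\{k\}$ shows that each $k$ lies in $\{x_j,y_j\}$ for only finitely many $j$. So there is an infinite set $J$ of indices for which the pairs $\{x_j,y_j\}$ are pairwise disjoint. On $A=\{x_j:j\in J\}$ the measures with $j\in J$ have value $1$, a contradiction.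

We need rows that are pointwise null in $V$ even on $\mathcal P(\omega)$. These come from orthogonality.

## 5. Rademacher measures on one support

**Lemma B.** Let $\lambda$ be a finitely additive probability on $\mathcal A$, and let $a_j\in\mathcal A$ for $j\in\omega$ satisfy $\lambda(a_i\,\triangle\,a_j)=\frac12$ for $i\ne j$. Put $\mu_j(B)=\lambda(B\wedge a_j)-\lambda(B\setminus a_j)$. Then for every Borel $E\subseteq St(\mathcal A)$
$$\sum_j\widehat\mu_j(E)^2\le\widehat\lambda(E)\le1 . \tag{2}$$
In particular $\sum_j\mu_j(B)^2\le\lambda(B)\le 1$ for $B\in\mathcal A$. Hence for $m\ge1$ at most $m^2$ indices $j$ satisfy $|\mu_j(B)|\ge\frac1m$.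

*Proof.* Let $r_j=1$ on $[a_j]$ and $r_j=-1$ elsewhere on $St(\mathcal A)$. By (1), $\widehat\mu_j(E)=\int_E r_j\,d\widehat\lambda$. We have $r_j^2=1$, so $\int r_j^2\,d\widehat\lambda=1$. For $i\ne j$ the product $r_ir_j$ is $-1$ on $[a_i\,\triangle\,a_j]$ and $1$ elsewhere, so $\int r_ir_j\,d\widehat\lambda=1-2\lambda(a_i\,\triangle\,a_j)=0$. Thus the $r_j$ are orthonormal in $L^2(\widehat\lambda)$, and (2) is Bessel's inequality for $1_E$. By hand: with $t_j=\widehat\mu_j(E)$ and any $k$,
$$0\le\int\Big(1_E-\sum_{j<k}t_jr_j\Big)^2d\widehat\lambda=\widehat\lambda(E)-2\sum_{j<k}t_j^2+\sum_{j<k}t_j^2=\widehat\lambda(E)-\sum_{j<k}t_j^2 .$$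
For $E=[B]$ we get the second statement. If $N$ indices satisfy $|\mu_j(B)|\ge\frac1m$, then $N/m^2\le1$. $\square$

*Example.* On the clopen algebra of $2^\omega$ let $\lambda$ be the fair-coin product measure and $a_j=\{x:x(j)=1\}$. For $B=\{x:x(0)=1\text{ or }x(1)=1\}$ we have $\lambda(B)=\frac34$, $\mu_0(B)=\mu_1(B)=\frac12-\frac14=\frac14$, and $\mu_j(B)=0$ for $j\ge2$. The sum of squares is $\frac18\le\frac34$.

Here is the first thing to try with a dominating real $d$. Suppose $\mathcal A,\lambda,\langle a_j\rangle\in V$ are as in Lemma B and $\lambda(a_j)=\frac12$ for all $j$. For $B\in\mathcal A$ and $n\ge1$ let $f_B(n)$ be the least $j_0$ such that $|\mu_j(B)|<\frac1{n^2}$ for all $j\ge j_0$. It exists by Lemma B, and $f_B\in V$. So $d(n)\ge f_B(n)$ for almost all $n$, and therefore $n|\mu_{d(n)}(B)|<\frac1n$ for almost all $n$. The sequence $\langle n\,\mu_{d(n)}\rangle_{n\ge1}$ is pointwise null in $W$. It is unbounded, since $n\,\mu_{d(n)}(a_{d(n)})=\frac n2$. So $\mathcal A$ loses the Nikodym property.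

For the Grothendieck property the sequence must be bounded, so it is natural to drop the factor $n$ and hope that $\langle\mu_{d(n)}\rangle$ is not weakly null. This is exactly where the approach stops. All these measures are carried by the single measure $\widehat\lambda$, and (2), applied in $W$, holds for every Borel set of $W$. So $\widehat\mu_j(E)\to0$ as $j\to\infty$ for every Borel $E$, and the sequence is weakly null, whatever indices tending to infinity $d$ selects.

## 6. Disjoint supports

To defeat (2), the measures in the sequence must not share a carrier. We place the $n$-th measure on its own element $c_n$, with the $c_n$ pairwise disjoint, and use a whole row of Rademacher measures on each $c_n$. A single open set can then collect the positive half of every measure in the sequence.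

We try this by hand on the clopen algebra of $2^\omega$. Let $\nu$ be the product measure,
$$c_n=\{x:x(0)=\dots=x(n-1)=1,\ x(n)=0\},\qquad a_{n,j}=c_n\cap\{x:x(n+1+j)=1\},$$
let $\lambda_n(B)=2^{n+1}\nu(B\cap c_n)$, and $\mu_{n,j}(B)=\lambda_n(B\cap a_{n,j})-\lambda_n(B\setminus a_{n,j})$. Take $j=0$ for all $n$. A clopen $B$ depends on finitely many coordinates, say on those below $k$. If $n\ge k$ then $B\cap c_n$ is $c_n$ or $\emptyset$, so $\mu_{n,0}(B)=0$. Thus $\langle\mu_{n,0}\rangle_n$ is weakly\* null. The open set $U=\bigcup_k a_{k,0}$ meets $c_n$ in $a_{n,0}$, so $\widehat\mu_{n,0}(U)=\lambda_n(a_{n,0})=\frac12$ for every $n$. So this algebra fails the Grothendieck property, with no forcing at all.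

On an algebra that is $\sigma$-complete in $V$, such as $\mathcal P(\omega)\cap V$, the same array meets an obstacle. If we pick $j=g(n)$ with $g\in V$, then the supremum $\bigvee_n a_{n,g(n)}$ is an element of the algebra, and it plays the role of $U$: all measures $\mu_{n,g(n)}$ give it the value $\frac12$, so they are not pointwise null. (Proposition 5 below contains the computation.) The set $U$ has to be visible to the Borel sets of $W$ and invisible to $\mathcal A$.

A dominating real does this. Each row $\langle\mu_{n,j}\rangle_j$ is pointwise null in $V$ by Lemma B. The speed at which the rows fall below $\frac1m$ on a given $B\in\mathcal A$ is a function of $n$ that lies in $V$. So if $j=d(n)$ with $d$ dominating, then $\mu_{n,d(n)}(B)\to0$, while $U=\bigcup_k[a_{k,d(k)}]$ still witnesses that the sequence is not weakly null. Lemma B gives more than speed. It says that in each row at most $m^2$ indices are bad for $B$ and $m$, so it is enough that $d(n)$ avoids $m^2$ values prescribed in $V$. This is why eventual difference suffices in Theorem 1.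

It remains to build such an array in an arbitrary infinite algebra, or to see that the algebra looks like $FC$ somewhere.

## 7. Infinite algebras: independent sequences or a copy of the finite-cofinite pattern

A sequence $\langle e_i:i\in\omega\rangle$ in $\mathcal A$ is **independent** if all finite meets $\bigwedge_{i<k}\pm e_i$ are non-zero, where $+e=e$ and $-e=\neg e$. For example, $e_i=\{x:x(i)=1\}$ is independent in the clopen algebra of $2^\omega$. In $\mathcal P(\omega)$, the sets $E_i=\{n: \text{the } i\text{-th binary digit of } n \text{ is } 1\}$ are independent, since any finite pattern of digits occurs in some $n$.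

**Lemma C.** Let $\mathcal A$ be an infinite Boolean algebra. Then one of the following holds.

($\alpha$) $\mathcal A$ contains an independent sequence $\langle e_i:i\in\omega\rangle$.

($\beta$) There is $b\in\mathcal A$ with infinitely many atoms of $\mathcal A$ below it such that for every $c\le b$, one of $c$, $b\setminus c$ is a finite join of atoms.

In $FC$ alternative ($\beta$) holds with $b=1$.

*Proof.* **Step 1: factor out the finite part.** Let $I$ be the set of finite joins of atoms of $\mathcal A$, including $0$, and write $\mathcal A_b=\{c\in\mathcal A:c\le b\}$. If $b$ is a finite join of atoms, then $\mathcal A_b$ is finite. Conversely, if $\mathcal A_b$ is finite, then $b$ is the join of the finitely many atoms of $\mathcal A_b$, and these are atoms of $\mathcal A$. So $b\in I$ if and only if $\mathcal A_b$ is finite. Hence $I$ is closed downward; it is closed under joins by definition, so it is an ideal. Since $\mathcal A$ is infinite, $1\notin I$, and $\mathcal A/I$ is non-trivial.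

**Step 2: if the quotient has no atoms, build an independent sequence.** Suppose $\mathcal A/I$ is atomless. Let $P_0=\{1\}$. Given a finite partition of unity $P_i$ of $\mathcal A/I$ into non-zero elements, split each $p\in P_i$ into two disjoint non-zero pieces $p^0,p^1$, let $P_{i+1}$ consist of all these pieces, and put $\bar e_i=\bigvee_{p\in P_i}p^0$. For $p\in P_i$ we have $p\wedge\bar e_i=p^0$ and $p\wedge\neg\bar e_i=p^1$. So by induction each meet $\pm\bar e_0\wedge\dots\wedge\pm\bar e_i$ is an element of $P_{i+1}$, hence non-zero. Let $e_i\in\mathcal A$ be any lift of $\bar e_i$. The finite meets of the $\pm e_i$ have non-zero image in $\mathcal A/I$, so they are non-zero. This is ($\alpha$).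

**Step 3: if the quotient has an atom, find $b$.** Let $b\in\mathcal A$ be such that its class $b/I$ is an atom of $\mathcal A/I$. For $c\le b$ the class $c/I$ is $0$ or $b/I$, so $c\in I$ or $b\setminus c\in I$. Not both hold, because $b\notin I$. Since $b\notin I$, the set $\mathcal A_b$ is infinite. The map sending $c\le b$ to the one of $c$, $b\setminus c$ that lies in $I$ is at most two-to-one, so infinitely many elements below $b$ are finite joins of atoms. Those atoms lie below $b$, and finitely many atoms would give only finitely many joins. So infinitely many atoms lie below $b$. This is ($\beta$). $\square$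

## 8. The array of Rademacher measures

The array is first defined on the subalgebra generated by an independent sequence, so we need to extend probabilities.

**Lemma D.** If $\mathcal B\subseteq\mathcal A$ is a subalgebra, every finitely additive probability $\lambda$ on $\mathcal B$ extends to a finitely additive probability on $\mathcal A$.

*Proof.* Let $E_{\mathcal A}\supseteq E_{\mathcal B}$ be the real vector spaces of functions on $St(\mathcal A)$ spanned by the $1_{[A]}$ with $A\in\mathcal A$, respectively $A\in\mathcal B$. On $E_{\mathcal B}$ the functional $f\mapsto\int f\,d\lambda$ is linear and satisfies $\int f\,d\lambda\le\sup f$. The map $f\mapsto\sup f$ is sublinear on $E_{\mathcal A}$. By the Hahn–Banach theorem there is a linear extension $\varphi$ to $E_{\mathcal A}$ with $\varphi(f)\le\sup f$. Then $\varphi(f)=-\varphi(-f)\ge\inf f$, so $\varphi(f)\ge0$ whenever $f\ge0$. The function $A\mapsto\varphi(1_{[A]})$ is finitely additive and non-negative, extends $\lambda$, and has value $1$ at $1\in\mathcal B$. $\square$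

**The construction.** Let $\langle e_i\rangle$ be independent in $\mathcal A$. Put
$$c_n=e_0\wedge\dots\wedge e_{n-1}\wedge\neg e_n,\qquad a_{n,j}=c_n\wedge e_{n+1+j}\qquad(n,j\in\omega).$$
The $c_n$ are pairwise disjoint: if $n<n'$ then $c_n\le\neg e_n$ and $c_{n'}\le e_n$. Also $a_{n,j}\le c_n$. By independence, the subalgebra generated by $\langle e_i\rangle$ is isomorphic to the clopen algebra of $2^\omega$ via $e_i\mapsto\{x:x(i)=1\}$. Condition the product measure on the image of $c_n$, which has measure $2^{-(n+1)}$, pull it back to the subalgebra, and extend it to $\mathcal A$ by Lemma D. This gives a finitely additive probability $\lambda_n$ on $\mathcal A$. Under the conditioned measure the coordinates with index greater than $n$ are independent fair coins, so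
$$\lambda_n(c_n)=1,\qquad\lambda_n(a_{n,j})=\tfrac12,\qquad\lambda_n(a_{n,i}\,\triangle\,a_{n,j})=\tfrac12\quad(i\ne j). \tag{3}$$
Fix the sequence $\langle\lambda_n\rangle$ and let
$$\mu_{n,j}(B)=\lambda_n(B\wedge a_{n,j})-\lambda_n(B\setminus a_{n,j})\qquad(B\in\mathcal A). \tag{4}$$
By Lemma A, $|\mu_{n,j}(B)|\le\lambda_n(B)\le1$. For $B\in\mathcal A$, $m\ge1$ and $n\in\omega$ put
$$S_{B,m}(n)=\{j:|\mu_{n,j}(B)|\ge\tfrac1m\}.$$
By (3) and Lemma B, applied to $\lambda_n$ and $\langle a_{n,j}\rangle_j$, the set $S_{B,m}(n)$ has at most $m^2$ elements.

## 9. Proof of Theorem 1

Let $\mathcal A\in V$ be infinite and let $d:K\to\omega$ in $W$ be eventually different over $V$. Apply Lemma C in $V$.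

**Case ($\beta$): the finite-cofinite pattern.** *Here we repeat the example on $FC$ below $b$; the function $d$ is not needed.* The property of $b$ refers only to elements of $\mathcal A$ and finite joins of atoms, so it still holds in $W$. Let $\langle x_n\rangle$ be distinct atoms below $b$ and $\mu_n=\delta_{x_{2n}}-\delta_{x_{2n+1}}$. Then $|\mu_n(a)|\le1$. For $a\in\mathcal A$, one of $a\wedge b$, $b\setminus a$ is a finite join of atoms. So only finitely many $x_i$ lie below $a$, or all but finitely many do. In either case $\mu_n(a)=0$ for almost all $n$, and $\langle\mu_n\rangle$ is weakly\* null.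

Each $[x_i]$ is a single point, distinct atoms give distinct points, and $\widehat\mu_n$ is the point mass at $[x_{2n}]$ minus the point mass at $[x_{2n+1}]$. The set $U=\bigcup_k[x_{2k}]$ is open and $\widehat\mu_n(U)=1$ for all $n$. So $\langle\mu_n\rangle$ is not weakly null.

**Case ($\alpha$): independent sequences.** Carry out the construction of Section 8 in $V$, so that $\langle\lambda_n\rangle$ and $\langle\mu_{n,j}\rangle$ are in $V$. In $W$ let
$$\mu_n=\mu_{n,d(n)}\qquad(n\in K),$$
enumerated in increasing order of $n\in K$. These are measures on $\mathcal A$ in $W$.

**Step 1: the sequence is bounded.** We have $|\mu_n(B)|\le1$ for all $B\in\mathcal A$ and $n\in K$.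

**Step 2: the sequence is pointwise null.** *This is where $d$ is used.* Let $B\in\mathcal A$ and $m\ge1$. The function $n\mapsto S_{B,m}(n)$ is in $V$, because $B$ and the array are, and $|S_{B,m}(n)|\le m^2$. List each $S_{B,m}(n)$ in increasing order and pad the list with zeros to length $m^2$. This gives $g_1,\dots,g_{m^2}\in\omega^\omega\cap V$ with
$$S_{B,m}(n)\subseteq\{g_1(n),\dots,g_{m^2}(n)\}\quad\text{for all }n. \tag{5}$$
For each $i\le m^2$ we have $d(n)\ne g_i(n)$ for almost all $n\in K$. There are finitely many $i$, so for almost all $n\in K$ we have $d(n)\ne g_i(n)$ for every $i\le m^2$. For such $n$, $d(n)\notin S_{B,m}(n)$, that is, $|\mu_n(B)|<\frac1m$. As $m$ was arbitrary, $\mu_n(B)\to0$.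

**Step 3: the sequence is not weakly null.** *We exhibit one open set of measure $\frac12$ for all $\widehat\mu_n$.* Work in $W$ and let
$$U=\bigcup_{k\in K}[a_{k,d(k)}],$$
an open subset of $St(\mathcal A)$. Fix $n\in K$ and write $a=a_{n,d(n)}$. By Lemma A,
$$\widehat\mu_n(U)=\widehat\lambda_n(U\cap[a])-\widehat\lambda_n(U\setminus[a]).$$
Here $U\cap[a]=[a]$. For $k\ne n$ we have $a_{k,d(k)}\le c_k$, which is disjoint from $c_n$, so $U\setminus[a]\subseteq[\neg c_n]$. Since $\widehat\lambda_n$ is non-negative and $\widehat\lambda_n([\neg c_n])=1-\lambda_n(c_n)=0$, the second term is $0$. Hence
$$\widehat\mu_n(U)=\lambda_n(a_{n,d(n)})=\tfrac12\qquad\text{for every }n\in K. \tag{6}$$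

So $\langle\mu_n\rangle_{n\in K}$ is weakly\* null but not weakly null, and $\mathcal A$ fails the Grothendieck property in $W$. $\blacksquare$

This also completes the proof of Corollary 2, so the answer to the question is no. The remaining sections sharpen the picture and are not needed for it.

## 10. Eventually different functions and meager sets of ground-model reals

A subset of a topological space is nowhere dense if its closure has empty interior, and **meager** if it is a countable union of nowhere dense sets. For instance, the set of $x\in2^\omega$ with only finitely many ones is countable, so it is meager.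

**Theorem 3.** The following are equivalent:

(i) $W$ contains a partial eventually different function over $V$;

(ii) $W$ contains a total one;

(iii) $2^\omega\cap V$ is meager in $W$.

Consequently, under (iii) no infinite Boolean algebra $\mathcal A\in V$ has the Grothendieck property in $W$.

*Proof.* The last sentence follows from the equivalence and Theorem 1. Fix in $V$ a coding by natural numbers of the finite partial functions from $\omega$ to $\omega$.

**(i) implies (ii): make the function total by recording longer pieces.** Let $d:K\to\omega$ be eventually different, and let $d'(n)$ be the code of the restriction of $d$ to the first $n+1$ elements of $K$. Suppose $g\in\omega^\omega\cap V$ and $g(n)=d'(n)$ for infinitely many $n$. Change in $V$ those values $g(n)$ that do not code a partial function with domain of size $n+1$; no agreement with $d'$ is lost. So we may assume that every $g(n)$ codes a partial function $p_n$ with $|\mathrm{dom}(p_n)|=n+1$. In $V$ choose inductively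
$$z_n\in\mathrm{dom}(p_n)\setminus\{z_i:i<n\},$$
which is possible because $n+1>n$. The $z_n$ are distinct, so there is $h\in\omega^\omega\cap V$ with $h(z_n)=p_n(z_n)$ for all $n$. Whenever $g(n)=d'(n)$, the function $p_n$ is a restriction of $d$, so $z_n\in K$ and $h(z_n)=d(z_n)$. This happens for infinitely many distinct $z_n\in K$, contradicting that $d$ is eventually different. So $d'$ is eventually different, and it is total.

**(ii) implies (iii): the functions eventually different from $d$ form a meager set.** Let $d\in\omega^\omega$ be eventually different over $V$. The set
$$M=\{f\in\omega^\omega:f(n)\ne d(n)\text{ for almost all }n\}=\bigcup_N\{f:f(n)\ne d(n)\text{ for all }n\ge N\}$$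
contains $\omega^\omega\cap V$. Each set in the union is closed, and it contains no basic open set, because any finite sequence can be extended so as to agree with $d$ at some $n\ge N$. So $M$ is meager in $\omega^\omega$.

To pass to $2^\omega$, let $X$ be the set of $x\in2^\omega$ with infinitely many ones. The map sending $f$ to the sequence with $f(0)$ zeros, a one, $f(1)$ zeros, a one, and so on, is a homeomorphism from $\omega^\omega$ onto $X$. It and its inverse are defined explicitly, so it maps $\omega^\omega\cap V$ onto $X\cap V$. Hence $X\cap V$ is meager in $X$. A set $N\subseteq X$ that is nowhere dense in $X$ is nowhere dense in $2^\omega$: if a non-empty open $O$ were contained in the closure of $N$, then $O\cap N\neq\emptyset$, so $O\cap X$ would be a non-empty open subset of $X$ contained in the closure of $N$ in $X$. So $X\cap V$ is meager in $2^\omega$. The complement $2^\omega\setminus X$ is countable, hence meager. So $2^\omega\cap V$ is meager.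

**(iii) implies (i): turn a meager cover into a partial function.** If $W$ has a dominating real over $V$, that function is eventually different and we are done. So assume that $W$ has none.

*First we describe the meager set by a block pattern.* This is the standard description of meager sets (Bartoszyński–Judah, *Set Theory: On the Structure of the Real Line*, Thm 2.2.4): there are in $W$ a partition of $\omega$ into consecutive intervals $I_n=[i_n,i_{n+1})$ and $x\in2^\omega$ such that for every $y\in2^\omega\cap V$,
$$y|_{I_n}\ne x|_{I_n}\quad\text{for almost all }n. \tag{7}$$
Here is the argument. Work in $W$ and cover $2^\omega\cap V$ by an increasing union of closed nowhere dense sets $F_n$. Let $i_0=0$. Given $i_n$, enumerate the finitely many $t\in2^{i_n}$ and start with the empty sequence $s$. For each $t$ in turn, prolong $s$ so that no element of $F_n$ begins with $t$ followed by $s$. This is possible since $F_n$ is closed and nowhere dense, and further prolongation does not spoil it. Make $s$ non-empty at the end, let $i_{n+1}=i_n+|s|$, and let $x$ be $s$ on $I_n$. If $y\in F_k$, then $y\in F_n$ for all $n\ge k$, so $y|_{I_n}\ne x|_{I_n}$ for all $n\ge k$.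

*Next we catch infinitely many of the blocks inside intervals from $V$.* Let $h(m)=\min\{i_{n+1}:i_n\ge m\}$. Since $h$ is not a dominating real, there is $f\in\omega^\omega\cap V$ with $h(m)<f(m)$ for infinitely many $m$. Replacing $f(m)$ by $m+1+\sum_{k\le m}f(k)$, we may assume that $f$ is strictly increasing and $f(m)>m$. In $V$ let $m_0=0$, $m_{k+1}=f(m_k)$ and $J_k=[m_k,m_{k+2})$. Suppose $m\in[m_k,m_{k+1})$ and $h(m)<f(m)$. Then some $n$ has $i_n\ge m$ and $i_{n+1}=h(m)<f(m)$, and $f(m)<f(m_{k+1})=m_{k+2}$. So $I_n\subseteq[m,f(m))\subseteq J_k$. There are infinitely many such $m$ and each $[m_k,m_{k+1})$ is finite, so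
$$K=\{k:I_n\subseteq J_k\text{ for some }n\}$$
is infinite.

*Finally we define $d$ and check it.* For $k\in K$ let $d(k)$ be the code of $x|_{J_k}$. Suppose $g\in\omega^\omega\cap V$ and $g(k)=d(k)$ for infinitely many $k\in K$. Then this holds for infinitely many $k\in K$ of one fixed parity. The intervals $J_k$ with $k$ of that parity are pairwise disjoint. So in $V$ we can define $y\in2^\omega$ such that, for each $k$ of that parity for which $g(k)$ codes an element of $2^{J_k}$, $y|_{J_k}$ is that element, and $y=0$ elsewhere. For the infinitely many $k\in K$ of that parity with $g(k)=d(k)$ we have $y|_{J_k}=x|_{J_k}$. Each such $J_k$ contains some $I_n$, and disjoint $J_k$ contain different $I_n$. So $y|_{I_n}=x|_{I_n}$ for infinitely many $n$, contradicting (7). Hence $d$ is eventually different over $V$. $\square$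

## 11. A lower bound for the size of algebras with the Grothendieck property

Let $\mathrm{non}(\mathcal M)$ be the least cardinality of a non-meager set of reals, and let $\mathfrak b$ be the least cardinality of a family $F\subseteq\omega^\omega$ that is not eventually dominated by a single function. Both are uncountable: a countable set is meager, and a countable family $\{f_0,f_1,\dots\}$ is eventually dominated by $n\mapsto\max_{i\le n}f_i(n)$.

We use Bartoszyński's theorem (Bartoszyński–Judah, Thm 2.4.7): $\mathrm{non}(\mathcal M)$ is the least size of a family $F\subseteq\omega^\omega$ such that for every $d\in\omega^\omega$ there is $g\in F$ with $d(n)=g(n)$ for infinitely many $n$.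

**Theorem 4 (ZFC).** If $\mathcal A$ is an infinite Boolean algebra with the Grothendieck property, then $|\mathcal A|\ge\mathrm{non}(\mathcal M)\ (\ge\mathfrak b)$.

*Proof.* **Step 1: reduce to an array.** In case ($\beta$) of Lemma C, $\mathcal A$ fails the Grothendieck property outright, by the argument of Section 9, which used no new function. So assume ($\alpha$) and form the array of Section 8.

**Step 2: find $d$ if $\mathcal A$ is small.** Suppose $|\mathcal A|<\mathrm{non}(\mathcal M)$. For $B\in\mathcal A$ and $m\ge1$ choose, as in (5), functions $g_{B,m,1},\dots,g_{B,m,m^2}$ in $\omega^\omega$ with $S_{B,m}(n)\subseteq\{g_{B,m,i}(n):i\le m^2\}$ for all $n$. As $\mathcal A$ is infinite, there are at most $|\mathcal A|$ such functions, which is fewer than $\mathrm{non}(\mathcal M)$. By Bartoszyński's theorem there is $d\in\omega^\omega$ such that for each of these functions $g$ we have $d(n)\ne g(n)$ for almost all $n$.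

**Step 3: conclude.** In Steps 1–3 of case ($\alpha$) in Section 9, the only functions from which $d$ had to be eventually different were the $g_i$ of (5). So with $K=\omega$ those steps show that $\langle\mu_{n,d(n)}\rangle$ is weakly\* null and not weakly null. Thus $\mathcal A$ fails the Grothendieck property.

**Step 4: the comparison with $\mathfrak b$.** If $F\subseteq\omega^\omega$ has size less than $\mathfrak b$, then some $d$ eventually dominates all $g+1$ with $g\in F$, so $d(n)>g(n)$ for almost all $n$, for each $g\in F$. Such an $F$ is not a family as in Bartoszyński's theorem. Hence $\mathfrak b\le\mathrm{non}(\mathcal M)$. $\square$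

## 12. For $\sigma$-complete algebras the array needs exactly an eventually different function

**Proposition 5.** Let $\mathcal A\in V$ be infinite and $\sigma$-complete in $V$. Then ($\alpha$) of Lemma C holds. Moreover, for $\mu_{n,j}$ constructed in $V$ as in Section 8 and $d:K\to\omega$ in $W$ with $K$ infinite, $\langle\mu_{n,d(n)}\rangle_{n\in K}$ is weakly\* null if and only if $d$ is eventually different over $V$.

*Proof.* We use that meets distribute over existing suprema.

**Step 1: an independent sequence.** Work in $V$. By Lemma C there is an infinite sequence $\langle x_n\rangle$ of pairwise disjoint non-zero elements of $\mathcal A$: the $c_n$ of Section 8 in case ($\alpha$), distinct atoms in case ($\beta$). Let $\langle E_i\rangle$ be an independent sequence of subsets of $\omega$, such as the binary digit sets of Section 7, and put $e_i=\bigvee_{n\in E_i}x_n$. If $n\in E_i$, then $x_n\le e_i$. If $n\notin E_i$, then $x_n\wedge e_i=\bigvee_{k\in E_i}(x_n\wedge x_k)=0$, so $x_n\le\neg e_i$. Given a finite meet of the $\pm e_i$, choose $n$ in the corresponding Boolean combination of the $E_i$. Then $0\ne x_n$ lies below the meet. So $\langle e_i\rangle$ is independent.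

**Step 2: "if".** This is Steps 1 and 2 of case ($\alpha$) in Section 9.

**Step 3: "only if".** Suppose $d$ is not eventually different: there is $g\in\omega^\omega\cap V$ with $d(n)=g(n)$ for infinitely many $n\in K$. As $g\in V$, the supremum
$$B=\bigvee_n a_{n,g(n)}\in\mathcal A$$
exists in $V$. Since $a_{k,g(k)}\le c_k$ and the $c_k$ are disjoint, $B\wedge c_n=\bigvee_k(a_{k,g(k)}\wedge c_n)=a_{n,g(n)}$. Now let $n\in K$ with $d(n)=g(n)$. Since $\lambda_n(c_n)=1$, the measure $\mu_{n,g(n)}$ takes the same value on $B$ and on $B\wedge c_n$, so
$$\mu_{n,d(n)}(B)=\mu_{n,g(n)}(a_{n,g(n)})=\lambda_n(a_{n,g(n)})=\tfrac12 .$$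
This happens for infinitely many $n\in K$, so the sequence is not pointwise null, and hence not weakly\* null. $\square$
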